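
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Multiplication by binary automata\\ of linear size in logarithmic time}


\begin{abstract}
A binary automaton is a finite network of one-bit elements, each updated at every time step by a Boolean function of at most two elements. To multiply two $m$-digit binary numbers such a network needs at least $2m$ elements and at least $1+\log_2 m$ steps. Each of these orders of growth can be attained separately. We prove that they can be attained together: for every $m\ge2$ there is an automaton with $O(m)$ elements that multiplies two $m$-digit numbers in time $O(\log m)$. Multiplication is decomposed into a bounded number of stages, each of which is a batch of many identical small circuits, and the batches are pipelined. The circuits come from the Gaussian resampling and synthetic FFT method of Harvey and van der Hoeven, arranged so that the depth is logarithmic. Along the way we obtain Boolean multiplication circuits of size $O(m\log m)$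 and depth $O(\log m)$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Binary automata}

The model is in the spirit of Yu.~Ofman's note \cite{ofman}. A \emph{binary automaton} consists of finitely many elements. At each time $t=0,1,2,\dots$ every element holds one bit.
\begin{itemize}
\item Some elements are \emph{input elements}. They hold the bits of the input and never change.
\item Every other element is in state $0$ at time $0$. Its state at time $t+1$ is a fixed Boolean function of the states, at time $t$, of at most two elements of the automaton.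
\item The connections are arbitrary. Unbounded fan-out and cycles are allowed, so an element may be used again and again.
\item Some elements are designated \emph{output elements}.
\end{itemize}
The automaton realizes $y=f(x)$ with \emph{operating time} $T$ if, for every input $x$, the output elements hold the bits of $f(x)$ at time $T$. Its \emph{size} $N$ is the number of all its elements, input and output elements included. The automata for different $m$ may be chosen independently of each other; no uniformity of construction is asked for.

Throughout, $\log=\log_2$. For functions of $m$, $f\preccurlyeq g$ means $f=O(g)$, $f\succcurlyeq g$ means $g\preccurlyeq f$, and $f\asymp g$ means both, with constants independent of $m$ and for all large $m$.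

The task is multiplication: the input consists of two $m$-digit binary numbers, on $2m$ input elements, and the product is to appear on $2m+1$ output elements. (The product is less than $2^{2m}$, so the top output digit is always $0$.) Let $N_0(m)$ be the least size, and $T_0(m)$ the least operating time, of an automaton for this task, the two minima being taken separately.

\subsection{The two extremes}

Size measures hardware, and $N_0\succcurlyeq m$ because the input must be stored. Time measures the spread of information: after $t$ steps an element can have been influenced by at most $2^t$ inputs, and a middle digit of the product depends on all of them, so $T_0\succcurlyeq\log m$. Two known constructions are relevant.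
\begin{itemize}
\item (Ofman) For $1\le s\le m$, multiplication can be realized with $N\preccurlyeq m^2/s$ and $T\preccurlyeq s\log m$, uniformly in $s$.
\item (Karatsuba) It can be realized with $N\asymp m^{\log 3}$ and $T\asymp\log^2m$.
\end{itemize}
Taking $s=m$ and $s=1$ in the first gives, with the lower bounds, $N_0\asymp m$ and $T_0\asymp\log m$, but the automaton that is small is slow and the one that is fast is large. The source \cite{soviet} states: ``it is not known whether such orders of growth of $N$ and $T$ can be combined with one another.'' This is the question answered here.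

Ofman's family, where the bound on $NT$ is $m^2\log m$ for every $s$, looks like a trade-off. Karatsuba's automaton shows that $NT$ can be much smaller. How small would it have to be? Unroll an automaton in time, with one gate for the state of each element at each time. The result is a Boolean circuit with at most $N(T+1)$ gates and depth $T$. Hence combining $N\asymp m$ with $T\asymp\log m$ forces multiplication circuits of size $O(m\log m)$ \emph{and} depth $O(\log m)$. The first bound matches the running time $O(n\log n)$ of the multiplication algorithm of Harvey and van der Hoeven \cite{hvdh}. So a positive answer is conceivable, but it leaves no factor to waste.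

Moreover, the mere existence of such circuits does not settle the question. If every gate of a circuit of size $m\log m$ becomes an element, the automaton has $m\log m$ elements, each doing useful work for only one step. To come down to $O(m)$ elements we reuse the hardware about $\log m$ times, and for this we need a circuit with a regular structure.

\subsection{Results}

\begin{theorem}\label{thm:main}
There is a constant $C$ such that for every $m\ge2$ there is an automaton $A_m$ multiplying two $m$-digit numbers, with $N(A_m)\le Cm$, whose outputs are correct at all times $t\ge T_m$, where $T_m\le C\log m$. Conversely, every automaton for this task has $N\ge2m$ and $T\ge1+\log m$.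
\end{theorem}

So the answer is \emph{yes}: $N(A_m)\asymp m$ and $T(A_m)\asymp\log m$ hold simultaneously.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(i)] For positive functions $\nu,\sigma$ of $m$, there are automata multiplying $m$-digit numbers with $N\asymp\nu(m)$ and $T\asymp\sigma(m)$ if and only if $\nu\succcurlyeq m$ and $\sigma\succcurlyeq\log m$.
\item[(ii)] Multiplication of $m$-digit numbers has Boolean circuits (fan-in $2$, unbounded fan-out) of size $O(m\log m)$ and, simultaneously, depth $O(\log m)$.
\item[(iii)] For $m_1\ge m_2\ge2$, an $m_1$-digit and an $m_2$-digit number can be multiplied with $N=O(m_1)$ and $T=O(\log m_1)$ simultaneously. Both orders are optimal.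
\end{enumerate}
\end{theorem}

Part (i) says that, up to constants, $(m,\log m)$ is the unique optimal pair: there is no trade-off at all.

Everything needed is proved below, with one exception, the prime number theorem. It is used only in this form: for fixed $0<a<b$, the number of primes in $(ax,bx)$ tends to infinity with $x$.

\begin{proof}[Proof of the lower bounds in Theorem \ref{thm:main}]
There are $2m$ input elements, so $N\ge2m$. By induction on $t$, the state of an element at time $t$ is a function of at most $2^t$ input bits. Number digits from $0$. Digit $m-1$ of the product depends on every input digit: if $a=a_i2^i$ and $b=2^{m-1-i}$, the product is $a_i2^{m-1}$, and the same holds with $a$ and $b$ exchanged. Hence $2^T\ge2m$.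
\end{proof}

Section \ref{sec:circ} sets up circuits and pipelining and tells us what a multiplication algorithm must look like in order to be pipelined. Section \ref{sec:shape} explains the algorithm informally. Sections \ref{sec:red}--\ref{sec:acc} give the algorithm and its error analysis, Section \ref{sec:stages} casts it into circuits, Section \ref{sec:ind} closes the recursion, and Sections \ref{sec:proof} and \ref{sec:compl} prove the theorems.

\section{Circuits, adders and pipelining}\label{sec:circ}

\subsection{Layered circuits}

In an automaton a signal moves one step per time unit. Data entering a circuit at successive steps do not mix if, for each gate, all paths from the inputs to that gate have the same length. This is the reason for the following definition.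

A \emph{layered circuit} of depth $D$ has levels $0,\dots,D$. Level $0$ consists of the input nodes. Each node of level $\ell\ge1$ is a Boolean function of at most two nodes of level $\ell-1$; constants and the identity are allowed. The outputs are on level $D$. The \emph{size} is the total number of nodes. Identity nodes that merely delay a signal are counted, and this is why we shall watch for data that have to wait. In series composition sizes and depths add. Permuting, copying or discarding wires and supplying constants costs at most a constant number of extra levels.

\subsection{Adders}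

\emph{Carry-save addition} (CSA). Bitwise, $x+y+z=(x\oplus y\oplus z)+2\operatorname{maj}(x,y,z)$. So three $n$-bit words can be replaced by two with the same sum mod $2^n$, in constant depth and with $O(n)$ nodes. To reduce $q$ words to two, group them in threes, at most two words being left over and delayed. A round takes $q\ge3$ words to $q-\lfloor q/3\rfloor\le\frac45q$ words. Hence there are $O(\log q)$ rounds, the numbers of words decrease geometrically, and the layered size is $O(qn)$.

\emph{Carries as prefixes.} The carry out of position $k$ is obtained from the carry $c$ into it as $g_k\vee(p_k\wedge c)$, where $g_k=x_k\wedge y_k$ and $p_k=x_k\oplus y_k$. Composing such maps corresponds to the associative operation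
\[
(g,p)\circ(g',p')=\bigl(g\vee(p\wedge g'),\ p\wedge p'\bigr),
\]
where the primed pair belongs to the lower positions. The carry into position $k+1$ is the first component of $(g_k,p_k)\circ\dots\circ(g_0,p_0)$, and bit $k$ of the sum is $p_k\oplus(\text{carry into }k)$.

\emph{Layered adder} (KS). In prefix doubling, after round $e$ position $k$ holds the composite of the pairs in positions $\max(0,k-2^e+1),\dots,k$. There are $\lceil\log n\rceil$ rounds of $O(n)$ nodes, the bits $p_k$ being carried along. So addition mod $2^n$ has layered size $O(n\log n)$ and depth $O(\log n)$.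

\emph{Small adder} (BK). Combine the pairs in positions $2k,2k+1$, and solve the prefix problem for the resulting $\lceil n/2\rceil$ items recursively. This gives all prefixes ending at odd positions, and for $k\ge1$ a prefix ending at $2k$ is obtained from the one ending at $2k-1$ by one more operation. The recursions $S(n)\le S(\lceil n/2\rceil)+O(n)$ and $D(n)\le D(\lceil n/2\rceil)+O(1)$ give ordinary (not layered) addition circuits of size $O(n)$ and depth $O(\log n)$.

\subsection{A clock}

Let $e_1(t+1)=1$ and $e_{n+1}(t+1)=e_n(t)$. Then $e_n(t)=1$ iff $t\ge n$. For $n\ge2$ let $\pi_n(t+1)=e_{n-1}(t)\wedge\neg e_n(t)$. Then $\pi_n(t)=1$ iff $t=n$. Thus pulses for all the times $2,\dots,T$ cost $O(T)$ elements in total.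

\subsection{Pipelining}

Suppose a circuit has to be evaluated on many inputs. One copy of it, fed with a new input at every step, handles $\tau$ inputs in time about $\tau+D$ instead of $\tau D$. What has to be arranged is that the inputs enter one at a time and that each output is caught at the right moment.

\begin{example}\label{ex:pipe}
Let the circuit be a single gate $\mathrm{out}(t+1)=o_1(t)\oplus o_2(t)$, and let two input pairs be held, from time $2$ on, by elements $d_{0,1},d_{0,2}$ (instance $0$) and $d_{1,1},d_{1,2}$ (instance $1$). Put
\[
h_{j,i}(t+1)=d_{j,i}(t)\wedge\pi_{2+j}(t),\qquad o_i(t+1)=h_{0,i}(t)\vee h_{1,i}(t).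
\]
The elements $h_{j,i}$ are $0$ except possibly at time $3+j$, when they show instance $j$. So $o_1,o_2$ show instance $0$ at time $4$ and instance $1$ at time $5$, and the single gate shows the two answers at times $5$ and $6$. They are caught by
\[
q_j(t+1)=\mathrm{out}(t)\wedge\pi_{5+j}(t),\qquad \hat q_j(t+1)=\hat q_j(t)\vee q_j(t).
\]
Here $q_j$ is $0$ except possibly at time $6+j$, and $\hat q_j$ holds answer $j$ from time $7+j$ on. Whatever the gate outputs at other times is ignored.
\end{example}

\begin{lemma}[pipelining]\label{lem:pipe}
Let $Q$ be a layered circuit with $a$ inputs, $e$ outputs, size $S$ and depth $D$. Suppose that from time $t_0\ge2$ on, some elements hold the $B\ge1$ input vectors of $B$ instances of $Q$. For any integer $\tau\ge1$ one can add $O\bigl(\lceil B/\tau\rceil S+B(a+e)\bigr)$ elements (plus the clock) so that new elements hold all $B$ output vectors at all times $t\ge t_1$, where $t_1=t_0+O(D+\tau)$.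
\end{lemma}

\begin{proof}
Replace $\tau$ by $\min(\tau,B)$; this does not change $\lceil B/\tau\rceil$. Split the instances into $\lceil B/\tau\rceil$ groups of at most $\tau$. Consider one group, with instances $j=0,\dots,\tau'-1$, $\tau'\le\tau$, where input bit $i$ of instance $j$ is held by $d_{j,i}$. Let $\lambda=\lceil\log\tau'\rceil$.

\emph{Feeding.} Put $h_{j,i}(t+1)=d_{j,i}(t)\wedge\pi_{t_0+j}(t)$. For each $i$ combine $(h_{j,i})_j$ by an OR-tree with all leaves at depth exactly $\lambda$ (with identity nodes where needed) and root $o_i$; this costs $O(\tau')$ elements. Since $h_{j,i}$ can be $1$ only at time $t_0+j+1$, the root $o_i$ at time $t_0+j+1+\lambda$ holds input bit $i$ of instance $j$. Over all groups the feeding costs $O(aB)$ elements.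

\emph{Running.} Build one copy of $Q$ with the $o_i$ as its level-$0$ nodes. By induction on $\ell$, a level-$\ell$ node at time $t\ge\ell$ is its circuit function applied to the values of the $o_i$ at time $t-\ell$. This is where layering is used. So the outputs $\mathrm{out}_i$ of $Q$ belong to instance $j$ at time $t_j^*=t_0+j+1+\lambda+D$.

\emph{Catching.} Put $q_{j,i}(t+1)=\mathrm{out}_i(t)\wedge\pi_{t_j^*}(t)$ and $\hat q_{j,i}(t+1)=\hat q_{j,i}(t)\vee q_{j,i}(t)$. Since all states start at $0$, $\hat q_{j,i}$ holds output bit $i$ of instance $j$ for all $t\ge t_j^*+2$. Over all groups this costs $O(eB)$ elements. Finally $t_j^*+2\le t_0+\tau+\lambda+D+2=t_0+O(D+\tau)$.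
\end{proof}

\begin{lemma}\label{lem:plain}
An ordinary fan-in-$2$ circuit of size $S$ and depth $D$, fed by elements that are constant from time $t_0$ on, is realized by at most $S$ elements whose outputs are correct for all $t\ge t_0+D$.
\end{lemma}

\begin{proof}
Make each gate an element. By induction, a gate of depth $\ell$ is correct from time $t_0+\ell$ on.
\end{proof}

With $\tau=\lceil\log m\rceil$, Lemma \ref{lem:pipe} says that a batch of $B$ identical circuits costs $O(m)$ elements and time $O(\log m)$ provided that
\begin{equation}\label{eq:req}
BS=O(m\log m),\qquad S=O(m),\qquad B(a+e)=O(m),\qquad D=O(\log m).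
\end{equation}
So it suffices to decompose multiplication into $O(1)$ consecutive batches satisfying \eqref{eq:req}, plus one final addition. The last two conditions say that few bits cross a stage boundary and that depth is never lost. We do not pipeline recursively: the recursion will produce circuits, and only the top level is pipelined.

\section{The shape of the algorithm}\label{sec:shape}

This section is motivation. The proofs start in Section \ref{sec:red}.

Cut both factors into about $m/L$ digits of $L\approx\log m$ bits. Their product is then determined by a convolution of two sequences of length about $m/L$, and a convolution can be computed by discrete Fourier transforms (DFTs) of both sequences, a pointwise product, and an inverse DFT. Computing with $O(L)$ bits of precision we have arrays of $\Lambda\asymp m/L$ numbers of $O(L)$ bits, in total $O(m)$ bits, as \eqref{eq:req} demands. How should the DFT be computed?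

\emph{An ordinary FFT is too expensive.} It performs about $\Lambda\log\Lambda\asymp m$ multiplications of $O(L)$-bit numbers by roots of unity. Even at $L\log L$ nodes each this amounts to $m\log m\log\log m$ nodes, and the depth is that of $\log\Lambda$ successive multiplications.

\emph{Cheap roots of unity.} In a ring of polynomials in $y$ modulo $y^r+1$, multiplication by a power of $y$ only permutes coefficients and changes signs. In hardware it is a permutation of wires, up to signs. An FFT over such a ring that uses powers of $y$ as roots of unity consists of additions and subtractions alone. But $y$ has order $2r$, so the transforms must be short unless the ring is large. The compromise is an array with $d$ sides of length about $r\approx\Lambda^{1/d}$: one side becomes the variable $y$, and along the other $d-1$ sides we use FFTs with powers of $y$. What remains are $\Lambda/r$ products in the ring. Each of them becomes a few integer products of $w\approx Lr$ bits, to be treated recursively.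

\emph{Why the recursion closes.} Suppose $w$-bit numbers can be multiplied with $Aw\log w$ nodes. The operands have $O((\Lambda/r)w)=O(m)$ bits in total, and $\log w\approx\frac1d\log m$. So the recursive products cost $\frac{\mathrm{const}}d\,A\,m\log m$, and a large constant $d$ makes this at most $\frac A4m\log m$. The depth satisfies a similar inequality, $D(m)\le C\log m+2D(w)+\cdots$, with $2\log w\approx\frac2d\log m$.

\emph{Why resampling is needed.} A one-dimensional cyclic convolution is a $d$-dimensional one, by the Chinese remainder theorem, if its length is a product of $d$ pairwise coprime sides. The cheap roots of unity that we use ask for sides that are powers of two, and these are not coprime. Padding each side with zeros to twice its length would multiply all sizes by about $2^d$, which destroys the gain of $1/d$. The way out, taken from \cite{hvdh}, is to choose distinct primes $s_i$ slightly smaller than powers of two $t_i$, and to reduce the DFT of length $s_i$ to one of length $t_i$ by Gaussian resampling. This costs few multiplications, about $L^{3/4}$ per array entry. Since these numbers have only $O(L)$ bits, the total is about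 $\Lambda L^{3/4}\cdot L\log L\asymp mL^{3/4}\log L=o(m\log m)$.

\emph{From a DFT to a convolution.} Finally, the complex $d$-dimensional DFT with power-of-two sides must be turned into a product of polynomials. Completing the square in the exponent does this: up to factors of absolute value $1$ and a scalar, it is a convolution with a fixed array.

Two points are specific to logarithmic depth. In the FFTs every number is kept in carry-save form, so that each of the $O(\log m)$ levels has constant depth. And during a recursive multiplication no other data may have to wait, since waiting costs nodes.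

\section{Reduction to an approximate Fourier transform}\label{sec:red}

\subsection{Parameters}

Fix $d=2^{16}$. ``For $m$ large'' always means $m\ge m_0$ with $m_0$ depending only on $d$, and constants in $O(\cdot)$ in Sections \ref{sec:red}--\ref{sec:stages} depend only on $d$. Let
\[
L=\lceil\log m\rceil,\qquad p=10L,\qquad M=\lceil m/L\rceil,\qquad \Lambda\in[4M,8M)\ \text{a power of two}.
\]
For $m$ large, $\Lambda\le m\le2^L$ and $\Lambda L\le8(m+L)\le9m$.

Let $\kappa=\lfloor(\log\Lambda)/d\rfloor$, which is at least $1$ for $m$ large. Writing $\log\Lambda=d\kappa+\delta$ with $0\le\delta<d$ and using $\delta$ factors $2^{\kappa+1}$, we get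
\[
\Lambda=t_1\cdots t_d,\qquad t_i\in\{2^\kappa,2^{\kappa+1}\},\qquad t_1\le\dots\le t_d=:r\le2\Lambda^{1/d}.
\]
Each $t_i$ is even and divides $r$. By the prime number theorem, for $m$ large we can choose distinct odd primes $s_1,\dots,s_d$ with
\[
\Bigl(1-\frac1{2d}\Bigr)t_i<s_i<\Bigl(1-\frac1{4d}\Bigr)t_i .
\]
Indeed, at most $d$ primes are needed in each of two intervals, and the intervals for $2^\kappa$ and $2^{\kappa+1}$ are disjoint. Put $s=\prod s_i\le\Lambda$ and $\theta_i=t_i/s_i-1$. Then
\[
s\ge\Lambda\Bigl(1-\frac1{2d}\Bigr)^d\ge\frac\Lambda2\ge2M,\qquad \theta_i\ge\frac1{1-\frac1{4d}}-1\ge\frac1{4d}.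
\]
The upper bound on $s_i$ leaves a gap between $s_i$ and $t_i$, needed for resampling. The lower bound on $s_i$ keeps $s$ comparable with $\Lambda$. (Since $\kappa\ge1$ requires $\log\Lambda\ge2^{16}$, the construction is of purely asymptotic interest.)

\subsection{From products to transforms}

Write $a=\sum_{j<M}a_j2^{Lj}$ and $b=\sum_{j<M}b_j2^{Lj}$ with digits in $[0,2^L)$, and $c_l=\sum_{i+j=l}a_ib_j$. Then $0\le c_l\le M2^{2L}\le2^{3L}$ and $ab=\sum_{l\le2M-2}c_l2^{Ll}$. As $2M-2<s$, nothing wraps around, and the array $c$ is the cyclic convolution over $\mathbb Z/s$ of $a$ and $b$ padded with zeros. The $s_i$ are distinct primes, so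
\[
\mathbb Z/s\cong\mathcal G:=\prod_{i=1}^d\mathbb Z/s_i,
\]
which is a mere relabelling of indices; from now on $a,b,c$ are arrays on $\mathcal G$. For $x\in\mathbb C^{\mathcal G}$ let
\[
(Fx)_k=\frac1s\sum_{j\in\mathcal G}x_j\prod_{i=1}^de^{-2\pi\mathrm i\,j_ik_i/s_i},\qquad F^*x=\overline{F\bar x}.
\]
Scale to $a^\circ=2^{-L}a$ and $b^\circ=2^{-L}b$, with entries in $[0,1)$. Expanding and summing over the frequency,
\[
F^*(Fx\cdot Fx')_l=\frac1{s^3}\sum_{j,j'}x_jx'_{j'}\sum_k\prod_ie^{2\pi\mathrm i(l_i-j_i-j_i')k_i/s_i}=\frac1{s^2}\sum_{j+j'=l}x_jx'_{j'} .
\]
Hence
\begin{equation}\label{eq:c}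
c=s^22^{2L}z,\qquad z=F^*(Fa^\circ\cdot Fb^\circ),\qquad s^22^{2L}\le2^{4L}.
\end{equation}

We use the sup norm $\|\cdot\|$ on arrays and the corresponding operator norm. The factor $1/s$ is there to make $\|F\|\le1$. Numbers are stored with real and imaginary parts in $2^{-p}\mathbb Z$, as two's-complement words of $2p$ bits. All stored magnitudes will be at most $2^L$, and $2^{p+L}<2^{2p-1}$. ``Rounding down'' a complex number is done for real and imaginary parts separately; rounding down to $2^{-p}\mathbb Z[\mathrm i]$ changes it by less than $\sqrt2\cdot2^{-p}$. Fixed constants, in contrast, are rounded to nearest, again componentwise; rounding a constant to $2^{-2p}\mathbb Z[\mathrm i]$ changes it by less than $2^{-2p}$.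

\begin{proposition}\label{prop:T}
For $m$ large, the procedure described in Sections \ref{sec:res} and \ref{sec:ft} computes from every $\tilde u\in(2^{-p}\mathbb Z[\mathrm i])^{\mathcal G}$ with $\|\tilde u\|\le2$ an array $\tilde w\in(2^{-p}\mathbb Z[\mathrm i])^{\mathcal G}$ with $\|\tilde w-F\tilde u\|\le2^{-p+L}=2^{-9L}$.
\end{proposition}

The proposition is proved in Section \ref{sec:acc}.

\begin{lemma}\label{lem:suff}
Three applications of the procedure of Proposition \ref{prop:T} suffice to compute $c$: apply it to $a^\circ$ and $b^\circ$, multiply the results pointwise and round down, apply it to the conjugate of the rounded product, and conjugate, to obtain $\tilde z\approx z$. Then $c_l=\lfloor s^22^{2L}\operatorname{Re}\tilde z_l+\frac12\rfloor$.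
\end{lemma}

\begin{proof}
The arrays $a^\circ,b^\circ$ are stored exactly. The exact transforms have norm at most $1$ and are computed with error at most $2^{-9L}$. So the pointwise product has error at most $(1+2^{-9L})2^{-9L}+2^{-9L}$, and rounding adds less than $\sqrt2\cdot2^{-10L}$. In total the error is at most $2^{-9L+2}$, and the rounded product has norm at most $2$. Since $\|F^*\|\le1$, $\|\tilde z-z\|\le2^{-9L+2}+2^{-9L}\le2^{-9L+3}<2^{-4L-2}$. By \eqref{eq:c}, $s^22^{2L}\operatorname{Re}\tilde z_l$ is within $\frac14$ of the integer $c_l$.
\end{proof}

\section{Gaussian resampling}\label{sec:res}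

Until the last paragraph of this section, $i$ is fixed and the index is dropped: $s$ and $t$ stand for $s_i$ and $t_i$, and $\theta=t/s-1\ge\frac1{4d}$. All vectors in $\mathbb C^s$ or $\mathbb C^t$ are extended periodically to $\mathbb Z$. Define
\[
(F_su)_n=\frac1s\sum_{j<s}u_je^{-2\pi\mathrm i\,jn/s},\qquad (F_tv)_n=\frac1t\sum_{k<t}v_ke^{-2\pi\mathrm i\,kn/t}.
\]
We want $F_s$ in terms of $F_t$. The values $u_j$ sit at the points $j/s$ of the circle $\mathbb R/\mathbb Z$. Replace each by a narrow Gaussian bump and sample the sum at the points $k/t$. The bumps multiply the spectrum by a known Gaussian, and the sampling folds the spectrum modulo $t$. Undoing both recovers $F_su$. With $\alpha=L^{1/4}$, let $\mathcal S:\mathbb C^s\to\mathbb C^t$ be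
\[
(\mathcal Su)_k=\alpha^{-1}\sum_{j\in\mathbb Z}e^{-\pi\alpha^{-2}(sk/t-j)^2}u_j .
\]

\begin{lemma}\label{lem:gauss}
Let $\xi_j=(F_su)_{tj}$ and $v=F_t\mathcal Su$. Then for all $k\in\mathbb Z$
\begin{equation}\label{eq:gauss}
\sum_{j\in\mathbb Z}e^{-\pi\alpha^2(k-tj/s)^2}\,\xi_j=v_{-sk}.
\end{equation}
\end{lemma}

\begin{proof}
Let $f(x)=\sum_{j\in\mathbb Z}u_j\,\varphi(x-j/s)$ with $\varphi(x)=\alpha^{-1}e^{-\pi\alpha^{-2}s^2x^2}$. Then $f$ is smooth and $1$-periodic, and $f(k/t)=(\mathcal Su)_k$. The Fourier transform of $\varphi$ is $\hat\varphi(n)=\frac1se^{-\pi\alpha^2n^2/s^2}$, so the Fourier coefficients of $f$ are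
\[
\hat f(n)=\hat\varphi(n)\sum_{j<s}u_je^{-2\pi\mathrm ijn/s}=\hat\varphi(n)\,s\,(F_su)_n=e^{-\pi\alpha^2n^2/s^2}(F_su)_n .
\]
Summing the absolutely convergent Fourier series over the sample points,
\[
v_l=\frac1t\sum_{k<t}f(k/t)e^{-2\pi\mathrm ikl/t}=\sum_{n\equiv l\ (t)}\hat f(n).
\]
Take $l=-sk$ and $n=tj-sk$, $j\in\mathbb Z$. Then $(F_su)_n=(F_su)_{tj}=\xi_j$ and $n^2/s^2=(tj/s-k)^2$.
\end{proof}

The sequence $\xi$ is $s$-periodic. For $k=0,\dots,t-1$, \eqref{eq:gauss} gives $t$ equations for the $s<t$ unknowns $\xi_0,\dots,\xi_{s-1}$. Since the weights decay like a Gaussian, the $k$th equation involves mainly those $\xi_j$ for which $tj/s$ is close to $k$.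

\begin{example}\label{ex:34}
Let $s=3$, $t=4$ and $q=e^{-\pi\alpha^2}$. Then $\xi_j=(F_3u)_{4j}=(F_3u)_j$, and the four equations begin
\begin{align*}
k=0:&& \xi_0+q^{16/9}(\xi_1+\xi_{-1})+\cdots&=v_0,\\
k=1:&& q^{1/9}\xi_1+q\,\xi_0+q^{25/9}\xi_2+\cdots&=v_1,\\
k=2:&& q^{4/9}(\xi_1+\xi_2)+q^4(\xi_0+\xi_3)+\cdots&=v_2,\\
k=3:&& q^{1/9}\xi_2+q\,\xi_3+q^{25/9}\xi_1+\cdots&=v_3 .
\end{align*}
In the equations $k=0,1,3$ one unknown dominates. The equation $k=2$, in which $\xi_1$ and $\xi_2$ are balanced, is not needed. Dividing the second equation by $q^{1/9}$ gives $\xi_1+q^{8/9}\xi_0+q^{8/3}\xi_2+\cdots=q^{-1/9}v_1$, a row with small off-diagonal entries. The price is that $v_1$ is amplified by $q^{-1/9}$.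
\end{example}

\paragraph{Inversion.} In general we select for each $j$ the equation closest to $tj/s$. For $j\in\mathbb Z$ let
\[
k_j=\lfloor tj/s+\tfrac12\rfloor,\qquad \beta_j=tj/s-k_j\in[-\tfrac12,\tfrac12].
\]
Equation \eqref{eq:gauss} for $k=k_j$, multiplied by $e^{\pi\alpha^2\beta_j^2}$, reads
\begin{equation}\label{eq:sys}
\xi_j+\sum_{j'\ne j}E_{jj'}\xi_{j'}=e^{\pi\alpha^2\beta_j^2}v_{-sk_j}.
\end{equation}
With $h=j-j'\ne0$ we have $k_j-tj'/s=\frac tsh-\beta_j$, so
\[
E_{jj'}=\exp\Bigl(-\pi\alpha^2\Bigl[\bigl(\tfrac tsh\bigr)^2-2\tfrac tsh\beta_j\Bigr]\Bigr).
\]
As $|\beta_j|\le\frac12$, $|h|\ge1$ and $\frac ts>1$, the bracket is at least $\frac ts|h|\bigl(\frac ts|h|-1\bigr)\ge|h|\bigl(\frac ts|h|-|h|\bigr)=\theta h^2\ge\theta|h|$. Therefore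
\begin{equation}\label{eq:E}
0<E_{jj'}\le\rho^{|h|},\qquad \rho=e^{-\pi\alpha^2\theta}\le e^{-\pi\sqrt L/(4d)} .
\end{equation}

\begin{remark}
This is where the gap between $s$ and $t$ is used. For $t=s+1$ with $s$ odd and $j=\frac{s-1}2$ one has $k_j=j$ and $\beta_j=\frac{s-1}{2s}$, so $E_{j,j-1}=\exp\bigl(-\pi\alpha^2(1+\frac1s)\frac2s\bigr)$, which is close to $1$ when $s$ is much larger than $\alpha^2$. In such a row the diagonal entry does not dominate by any fixed factor.
\end{remark}

On matrices indexed by $\mathbb Z\times\mathbb Z$ use the norm
\[
\|X\|_\rho=\sup_j\sum_{j'}|X_{jj'}|\,\rho^{-|j-j'|/2}.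
\]
It is complete and, by the triangle inequality for $|j-j'|$, submultiplicative. It dominates the operator norm on bounded sequences, and in addition it controls how fast a matrix decays away from the diagonal. Put $E_{jj}=0$. For $m$ large $\sqrt\rho\le\frac15$, so \eqref{eq:E} gives $\|E\|_\rho\le2\sqrt\rho/(1-\sqrt\rho)\le\frac12$. Hence $V=(I+E)^{-1}=\sum_{n\ge0}(-E)^n$ exists, is real, and satisfies $\|V\|_\rho\le2$. Since $\xi$ is bounded, \eqref{eq:sys} yields
\begin{equation}\label{eq:inv}
\xi_j=\sum_{j'\in\mathbb Z}V_{jj'}\,e^{\pi\alpha^2\beta_{j'}^2}\,v_{-sk_{j'}} .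
\end{equation}
Since $k_{j+s}=k_j+t$ and $\beta_{j+s}=\beta_j$, the matrix $E$, and hence $V$, is unchanged when both indices are shifted by $s$. So for \emph{every} $v\in\mathbb C^t$ the right-hand side of \eqref{eq:inv} is $s$-periodic in $j$. As $s$ is odd and $t$ is a power of two, $j\mapsto tj$ permutes $\mathbb Z/s$. We may therefore define a linear map $\mathcal A:\mathbb C^t\to\mathbb C^s$ by letting $(\mathcal Av)_{tj}$ be the right-hand side of \eqref{eq:inv}.

\begin{proposition}\label{prop:fact}
For $m$ large,
\[
F_s=\mathcal A\,F_t\,\mathcal S,\qquad \|\mathcal A\|\le2e^{\pi\alpha^2/4}\le2^{2\sqrt L+1},\qquad \|\mathcal S\|\le2 .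
\]
\end{proposition}

\begin{proof}
The identity is \eqref{eq:inv}. The first bound follows from $\|V\|_\rho\le2$, $|\beta_j|\le\frac12$ and $\frac\pi4\log e<2$. For the last one, Poisson summation gives, for all real $x$,
\[
\alpha^{-1}\sum_{j\in\mathbb Z}e^{-\pi(x-j)^2/\alpha^2}=\sum_{n\in\mathbb Z}e^{-\pi\alpha^2n^2}e^{2\pi\mathrm inx}\le1+2\sum_{n\ge1}e^{-\pi\alpha^2n^2}\le2 .\qedhere
\]
\end{proof}

\paragraph{Truncation.} Both maps are nearly local, so only short windows have to be computed. The choice $\alpha=L^{1/4}$ is a balance: a larger $\alpha$ makes the Gaussian of $\mathcal S$ wider and the norm of $\mathcal A$ larger, a smaller one makes $V$ decay more slowly.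

In $\mathcal S$ keep only the terms with $|sk/t-j|\le W:=2L^{3/4}$. At most $2W+1\le5L^{3/4}$ terms remain. On each side the omitted distances, in increasing order, are at least $W+n$, $n=0,1,\dots$, and $W^2/\alpha^2=4L$. So the omitted weight is at most
\[
2e^{-\pi W^2/\alpha^2}\sum_{n\ge0}e^{-2\pi Wn/\alpha^2}\le4e^{-4\pi L}\le4\cdot2^{-18L},
\]
because $4\pi\log e>18$. In \eqref{eq:inv} keep only $|j-j'|\le H:=\lceil32d\sqrt L\,\rceil$. Then $O(\sqrt L)$ terms remain, and since $\|V\|_\rho\le2$ the omitted weight is at most
\[
e^{\pi\alpha^2/4}\cdot2\rho^{H/2}\le2^{2\sqrt L+1}e^{-4\pi L}\le2^{2\sqrt L+1-18L}.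
\]
Round the remaining real weights to nearest multiples of $2^{-2p}=2^{-20L}$, and call the resulting maps $\tilde{\mathcal S},\tilde{\mathcal A}$. For $m$ large,
\begin{equation}\label{eq:trunc}
\|\tilde{\mathcal S}-\mathcal S\|\le2^{-17L},\qquad\|\tilde{\mathcal A}-\mathcal A\|\le2^{-17L}.
\end{equation}
So if $\tilde{\mathcal S}$ or $\tilde{\mathcal A}$ is applied along one coordinate of an array of norm at most $2^L$, with outputs rounded down to $2^{-p}\mathbb Z[\mathrm i]$, then $\mathcal S$ or $\mathcal A$ is reproduced with error at most $2^{-16L}+\sqrt2\cdot2^{-p}\le2^{1-p}$.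

\paragraph{All coordinates.} Restore the index $i$. Taking the tensor product of the factorizations $F_{s_i}=\mathcal A_iF_{t_i}\mathcal S_i$,
\begin{equation}\label{eq:tensor}
F=\Bigl(\bigotimes_i\mathcal A_i\Bigr)F_{\mathbf t}\Bigl(\bigotimes_i\mathcal S_i\Bigr),\qquad F_{\mathbf t}=\bigotimes_iF_{t_i}.
\end{equation}
The procedure of Proposition \ref{prop:T} applies $\tilde{\mathcal S}_1,\dots,\tilde{\mathcal S}_d$ with rounding, then computes $F_{\mathbf t}$ as in the next section, then applies $\tilde{\mathcal A}_1,\dots,\tilde{\mathcal A}_d$ with rounding.

\section{The transform with power-of-two sides}\label{sec:ft}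

Let $x$ be an array with indices $j=(j_1,\dots,j_d)$, $0\le j_i<t_i$, entries in $2^{-p}\mathbb Z[\mathrm i]$ and $\|x\|\le2^{d+2}$. We compute $F_{\mathbf t}x$ approximately.

\subsection{A product of polynomials}

Let $\gamma_j=\prod_ie^{\pi\mathrm ij_i^2/t_i}$. Since $t_i$ is even, $(j_i+t_i)^2/t_i\equiv j_i^2/t_i$ mod $2$, so $\gamma_j$ depends only on the $j_i$ mod $t_i$. From $-2jk=-j^2-k^2+(k-j)^2$ in each coordinate,
\begin{equation}\label{eq:chirp}
(F_{\mathbf t}x)_k=\frac1\Lambda\bar\gamma_k\sum_jx_j\bar\gamma_j\gamma_{k-j}.
\end{equation}
This is a cyclic convolution with the fixed array $\gamma$. It corresponds to multiplication of polynomials in variables $X_i$ modulo $X_i^{t_i}-1$. For the last variable we prefer the modulus $y^r+1$. The reason is that sums over powers of a root of unity must vanish for a DFT to be inverted in the usual way; in $\mathbb Z[y]/(y^2-1)$, for instance, $1+y\ne0$, whereas modulo $y^r+1$ the relation $y^r=-1$ provides the cancellation (see \eqref{eq:vanish}). To change the sign, twist by $\eta_j=e^{\pi\mathrm ij_d/r}$, $0\le j_d<r$. Put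
\[
x'_j=x_j\bar\gamma_j\eta_j,\qquad g_j=\gamma_j\eta_j,
\]
and let $\circledast$ be multiplication of arrays viewed as elements of $\mathbb C[X_1,\dots,X_{d-1},y]/(X_i^{t_i}-1,\ y^r+1)$. For $j_d+l_d=k_d$ we have $\eta_j\eta_l=\eta_k$. For $j_d+l_d=k_d+r$ the wrap-around in $y$ contributes $-1$ and $\eta_j\eta_l=-\eta_k$, so the signs cancel. Therefore $(x'\circledast g)_k=\eta_k\sum_jx_j\bar\gamma_j\gamma_{k-j}$, that is,
\begin{equation}\label{eq:twist}
(F_{\mathbf t}x)_k=\tfrac1\Lambda\,\bar\gamma_k\bar\eta_k\,(x'\circledast g)_k .
\end{equation}

\subsection{Three steps}\label{ss:steps}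

\emph{(a) Chirp.} Multiply $x_j$ by $\bar\gamma_j\eta_j$, rounded to $2^{-2p}\mathbb Z[\mathrm i]$, and round the product down to $2^{-p}\mathbb Z[\mathrm i]$. Multiplying by $2^p$ we get $U_j\in\mathbb Z[\mathrm i]$ with $|U_j-2^px'_j|\le2^{d+2-p}+\sqrt2\le2$. Let $G_j\in\mathbb Z[\mathrm i]$ be constants with $|G_j-2^pg_j|\le1$.

\emph{(b) Exact convolution.} Compute $Y=U\circledast G$ exactly in $\mathbb Z[\mathrm i]$, in the way described in Section \ref{ss:exact}, and round $Y_k/(\Lambda2^{2p})$ down to $2^{-p}\mathbb Z[\mathrm i]$.

\emph{(c) Unchirp.} Multiply by $\bar\gamma_k\bar\eta_k$, rounded to $2^{-2p}\mathbb Z[\mathrm i]$, and round the product down to $2^{-p}\mathbb Z[\mathrm i]$.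

\begin{lemma}\label{lem:fterr}
For $m$ large, steps (a)--(c) compute $F_{\mathbf t}x$ with error at most $2^{d+4-p}$, and $|Y_k|\le\Lambda2^{2p+d+3}$. All arrays stored between the steps have norm at most $2^{d+4}$.
\end{lemma}

\begin{proof}
We have $|U_j|\le2^{p+d+2}+2$ and $|G_j|\le2^p+1$. Multiplying out gives the bound on $|Y_k|$, a sum of $\Lambda$ products up to sign. The bounds on the stored arrays $2^{-p}U$ and $Y/(\Lambda2^{2p})$ (rounded) follow. Writing $U_jG_l-2^{2p}x'_jg_l=U_j(G_l-2^pg_l)+(U_j-2^px'_j)2^pg_l$, we get
\[
\Bigl|\frac{Y_k}{\Lambda2^{2p}}-\frac1\Lambda(x'\circledast g)_k\Bigr|\le2^{-2p}\bigl(2^{p+d+2}+2+2\cdot2^p\bigr)\le\bigl((2^{d+2}+1)+2\bigr)2^{-p}\le2^{d+3-p}.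
\]
The roundings down in (b) and (c) contribute less than $2\sqrt2\cdot2^{-p}$, and rounding the constant in (c) at most $2^{d+4}2^{-2p}$, together less than $4\cdot2^{-p}$. With \eqref{eq:twist} the total is at most $2^{d+3-p}+4\cdot2^{-p}\le2^{d+4-p}$.
\end{proof}

\subsection{The exact convolution by synthetic transforms}\label{ss:exact}

Since the coefficients of $Y$ are bounded, it is enough to compute modulo a power of two. Let
\[
P=2p+2\log\Lambda+d+5\le23L\quad(m\text{ large}),\qquad R=(\mathbb Z/2^P)[\mathrm i][y]/(y^r+1),
\]
and regard $U,G$ as elements of $R[X_1,\dots,X_{d-1}]/(X_i^{t_i}-1)$, i.e.\ as arrays of $\Lambda/r$ elements of $R$. As $t_i\mid r$, we may put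
\[
\omega_i=y^{2r/t_i}\in R,\qquad\text{so that}\qquad \omega_i^{t_i/2}=y^r=-1 .
\]
If $t_i\nmid h$, then
\begin{equation}\label{eq:vanish}
\sum_{j<t_i}\omega_i^{jh}=\prod_{b<\log t_i}\bigl(1+\omega_i^{2^bh}\bigr)=0 .
\end{equation}
To see this, write $h=2^ah'$ with $h'$ odd. Then $2^a<t_i$, and for $b=\log t_i-1-a\ge0$ we have $\omega_i^{2^bh}=\omega_i^{h't_i/2}=(-1)^{h'}=-1$, so the factor with this $b$ is $0$.

By \eqref{eq:vanish}, a DFT over $R$ with root $\omega_i$ followed by one with root $\omega_i^{-1}$ multiplies by $t_i$, and these DFTs turn the convolution along coordinate $i$ into a pointwise product, just as over $\mathbb C$. Hence the sequence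
\begin{itemize}
\item DFTs over $R$ with roots $\omega_i$ along the coordinates $i=1,\dots,d-1$,
\item pointwise multiplication in $R$ by the constants $\hat G_k$ (the DFT of $G$),
\item DFTs with roots $\omega_i^{-1}$ along the coordinates $i=1,\dots,d-1$,
\end{itemize}
yields exactly $t_1\cdots t_{d-1}Y=(\Lambda/r)Y$ mod $2^P$. By Lemma \ref{lem:fterr}, $|(\Lambda/r)Y_k|\le\Lambda^22^{2p+d+3}<2^{P-1}$. So the signed residues mod $2^P$ of real and imaginary parts are those of $(\Lambda/r)Y_k$ itself. Since $\Lambda$ and $r$ are powers of two, $Y_k/(\Lambda2^{2p})$, rounded down to $2^{-p}\mathbb Z[\mathrm i]$, is obtained by a shift: as a multiple of $2^{-p}$ it is $(\Lambda/r)Y_k$ divided by $2^p\Lambda^2/r$ and rounded down.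

\begin{example}
Let $r=t_1=4$. Then $\omega_1=y^2$ and $\omega_1^2=y^4=-1$. The DFT of $(f_0,f_1,f_2,f_3)\in R^4$ is
\[
(f_0+f_2)\pm(f_1+f_3),\qquad (f_0-f_2)\pm y^2(f_1-f_3)
\]
for the indices $0,2$ and $1,3$. The only ``multiplication'' is by $y^2$, which maps the coefficients $(c_0,c_1,c_2,c_3)$ to $(-c_2,-c_3,c_0,c_1)$.
\end{example}

\section{Accuracy}\label{sec:acc}

\begin{proof}[Proof of Proposition \ref{prop:T}]
The procedure consists of $2d+1$ consecutive operators: $\mathcal S_1,\dots,\mathcal S_d$ of norm at most $2$, then $F_{\mathbf t}$ of norm at most $1$, then $\mathcal A_1,\dots,\mathcal A_d$ of norm at most $2^{2\sqrt L+1}$. By \eqref{eq:trunc} and Lemma \ref{lem:fterr}, each is executed with local error at most $2^{d+4-p}$ (for $\mathcal S_i$ and $\mathcal A_i$ even $2^{1-p}$) as long as its input has norm at most $2^L$ (for $\mathcal S_i$, $\mathcal A_i$), respectively at most $2^{d+2}$ (for $F_{\mathbf t}$).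

A local error is multiplied at most by the norms of the later operators. So, as long as these conditions hold, the accumulated error at any point is at most
\[
(2d+1)\,2^{d+4-p}\cdot2^d\cdot2^{d(2\sqrt L+1)}\le2^{-p+L}
\]
for $m$ large. Up to and including $\mathcal S_d$ it is at most $d\,2^d\,2^{1-p}\le1$. The magnitude conditions now follow inductively. The exact array before $F_{\mathbf t}$ has norm at most $2\cdot2^d$, so the computed one has norm at most $2^{d+1}+1\le2^{d+2}$. Everywhere the computed arrays have norm at most $2^{d+1}2^{d(2\sqrt L+1)}+1\le2^L$ for $m$ large. By \eqref{eq:tensor} the exact composition is $F$.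
\end{proof}

\section{The stages as batches of circuits}\label{sec:stages}

Let $\mathrm{Mult}_n$ denote a layered circuit computing the $2n$ digits of the product of two nonnegative $n$-bit integers, with size $S(n)$ and depth $D(n)$. These circuits are the recursive ingredient.

\paragraph{Fixed-point arithmetic.} All signed products are computed with $\mathrm{Mult}_{8p}$: sign-extend the operands (copying wires) to two's complement mod $2^{8p}$, multiply as nonnegative integers, keep the low $8p$ bits. This is exact as long as the true result is less than $2^{8p-1}$ in absolute value. That is always the case: stored integers are at most $2^{p+L}$, the integer weights (weights times $2^{2p}$) are at most $2^{2p+2\sqrt L+2}$, and products of two stored integers are at most $2^{2p+2L}$. So all products, window sums and complex combinations are below $2^{8p-1}=2^{80L-1}$. Division by a power of two with rounding down means discarding low bits. Sums and differences use CSA and one (KS) adder; for differences note that $-c\equiv\bar c+1$, where the bar denotes bitwise complement.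

\paragraph{The four types of stages.} Put $w=3Pr$.

\emph{Resampling $\mathcal S_i$ and $\mathcal A_i$} ($2d$ stages per transform). An instance is one line of the array in direction $i$. As $s_{i'}\le t_{i'}$ for all $i'$, there are at most $\Lambda/t_i$ lines. The weights are the same for all lines and are hardwired. Each of the at most $t_i$ outputs is a sum of $O(L^{3/4})$ products of a real weight and a complex number, padded by zero weights to equal numbers of terms. This takes $O(t_iL^{3/4})$ copies of $\mathrm{Mult}_{8p}$, CSA with $O(t_iL^{3/4}p)$ nodes, and final additions with $O(t_ip\log p)$ nodes. Outside the multipliers this is $O(t_iL^{7/4})$ nodes and depth $O(\log L)$.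

\emph{Scalar products.} These are chirp and unchirp (2 stages per transform), the pointwise product in Lemma \ref{lem:suff}, delivered with conjugation, and the computation of $c_l$. Constants that vary from entry to entry are fed as additional inputs, so that the instances are identical circuits. There are at most $\Lambda$ instances. A complex product takes four $\mathrm{Mult}_{8p}$ and $O(p\log p)$ further nodes. Passing from $U_j$ to residues mod $2^P$ is sign extension. For $c_l$, let $Z_l=2^p\operatorname{Re}\tilde z_l\in\mathbb Z$; then $c_l=\lfloor(s^2Z_l+2^{p-2L-1})/2^{p-2L}\rfloor$ takes one $\mathrm{Mult}_{8p}$, one addition and a shift.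

\emph{FFTs over $R$} ($2(d-1)$ stages per transform). An instance is one DFT of length $t_i$ over $R$ with root $\omega=\omega_i^{\pm1}$; there are $\Lambda/(rt_i)$ of them. Use the radix-2 recursion: if $\phi$ and $\psi$ are the DFTs, with root $\omega^2$, of the even- and odd-indexed entries, then, because $\omega^{t_i/2}=-1$, the outputs with indices $k$ and $k+t_i/2$ ($0\le k<t_i/2$) are $\phi_k\pm\omega^k\psi_k$. So there are $\log t_i$ levels of operations $f\pm y^{\varepsilon}f'$, and multiplication by $y^{\varepsilon}$ is a permutation of coefficients with sign changes. A full addition on each level would cost depth $\log P$ every time. Instead, each residue mod $2^P$ is kept in carry-save form, as a pair of words. Since $-(c+c')\equiv\bar c+\bar c'+2$ mod $2^P$, each operation sums at most $5$ words, which are reduced to $2$ in constant depth. After the last level finish with (KS). The width is $O(t_irP)$ and the depth $O(\log m)$, so an instance has $O(t_irP\log m)$ nodes.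

\emph{Multiplication in $R$ by constants} (1 stage per transform). There are $\Lambda/r$ instances, the constants being fed as inputs. Write $f=f_0+\mathrm if_1$ and $\hat G=\hat G_0+\mathrm i\hat G_1$, where the four parts are polynomials in $y$ of degree less than $r$ with coefficients in $[0,2^P)$. Their values at $y=2^{3P}$ are $w$-bit integers obtained by inserting zeros. The coefficients of a product such as $f_0\hat G_1$ are less than $r2^{2P}\le2^{3P}$, so they can be read off from the integer product of the values: this is one $\mathrm{Mult}_w$. After four such products, subtract the coefficient of $y^{n+r}$ from that of $y^n$ and combine to $f_0\hat G_0-f_1\hat G_1$ and $f_0\hat G_1+f_1\hat G_0$, all mod $2^P$, with CSA and (KS). This takes $O(rP\log P)$ nodes and depth $O(\log P)$.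

Since $p,P=O(L)$, the data per instance are as follows; $B$ is the number of instances per transform or per scalar stage, and $a+e$ is the number of input and output bits.
\begin{center}
\begin{tabular}{l|c|c|c|c|c}
stage & $B$ & multipliers & other nodes & other depth & $a+e$\\\hline
$\mathcal S_i,\mathcal A_i$ & $\le\Lambda/t_i$ & $O(t_iL^{3/4})\times\mathrm{Mult}_{8p}$ & $O(t_iL^{7/4})$ & $O(\log L)$ & $O(t_iL)$\\
scalar products & $\le\Lambda$ & $\le4\times\mathrm{Mult}_{8p}$ & $O(L\log L)$ & $O(\log L)$ & $O(L)$\\
FFT over $R$ & $\Lambda/(rt_i)$ & none & $O(t_irL\log m)$ & $O(\log m)$ & $O(t_irL)$\\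
mult.\ in $R$ & $\Lambda/r$ & $4\times\mathrm{Mult}_w$ & $O(rL\log L)$ & $O(\log L)$ & $O(rL)$
\end{tabular}
\end{center}

\paragraph{The whole multiplication.} It consists of two parallel transforms (of $a^\circ$ and $b^\circ$), the pointwise product with conjugation, one more transform with conjugated result, the stage computing the $c_l$, and a final addition. (The last conjugation costs nothing, since only $\operatorname{Re}\tilde z$ is used.) For the final addition return to the indices $0\le l\le2M-2$. As $c_l<2^{4L}$, for each $q\in\{0,1,2,3\}$ the number $\sum_{l\equiv q\,(4)}c_l2^{Ll}$ is obtained by concatenation. The four numbers, taken mod $2^{2m+1}$, are added by CSA and one adder. Since $ab<2^{2m}$, this gives the $2m+1$ output digits. Reindexings between stages are permutations of wires.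

\section{Circuits of size $O(n\log n)$ and depth $O(\log n)$}\label{sec:ind}

\begin{proposition}\label{prop:circ}
There are constants $A,\Delta$ such that for every $n\ge2$ there is a layered circuit $\mathrm{Mult}_n$ with $S(n)\le An\log n$ and $D(n)\le\Delta\log n$.
\end{proposition}

\begin{proof}
In this proof the constants in $O(\cdot)$, and $C_1,C_2$, depend only on $d$. For $n<m_0$ choose any layered circuits. Let $m\ge m_0$, and assume the claim for all smaller $n\ge2$. Compose the stages of Section \ref{sec:stages} in series, each stage being all its instances side by side; at the end the top digit, which is $0$, is discarded. Constants fed as inputs are constant nodes created just before the stage. For $m_0$ large, $2\le8p<m$ and $2\le w<m$, so the multipliers inside exist by induction. Moreover, $r\le2\Lambda^{1/d}\le2m^{1/d}$ and $3P\le69L$ give, for $m_0$ large,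
\begin{equation}\label{eq:w}
\log w=\log3P+\log r\le\log(69L)+1+\tfrac1d\log m\le\tfrac2d\log m .
\end{equation}

\emph{No waiting.} All instances of a stage have the same depth, and the transforms of $a^\circ$ and $b^\circ$ proceed in step, so no data wait for other instances. When a layer of $\mathrm{Mult}$ circuits starts, all data still needed are needed only as operands of these circuits: everything computed later depends on their outputs and on constants, which are created when they are used. So no delaying nodes run alongside. Hence the number of nodes outside the $\mathrm{Mult}$ subcircuits does not depend on $D(w)$ and $D(8p)$, and so not on $A$ or $\Delta$.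

\emph{Depth.} Along the construction two transforms follow one another, each with one layer of $\mathrm{Mult}_w$ and $2d+2$ layers of $\mathrm{Mult}_{8p}$, and there are two more scalar stages. So there are $2$ layers of $\mathrm{Mult}_w$ and at most $2(2d+2)+2=4d+6$ layers of $\mathrm{Mult}_{8p}$. Everything else has total depth at most $C_1\log m$. With \eqref{eq:w} and $8p=80L$,
\[
D(m)\le C_1\log m+\Delta\Bigl(\frac4d\log m+(4d+6)\log(80L)\Bigr)\le\Bigl(C_1+\frac\Delta2\Bigr)\log m
\]
for $m_0$ large depending only on $d$. This is at most $\Delta\log m$ if $\Delta\ge2C_1$.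

\emph{Size.} Outside the multipliers the FFT stages have $O(\Lambda L\log m)=O(m\log m)$ nodes. Resampling has $O(\Lambda L^{7/4})=O(mL^{3/4})$, the other stages, including the supplied constants, have $O(\Lambda L\log L)$, and the final addition has $O(m\log m)$. Altogether these are at most $C_2m\log m$ nodes.

There are $O(\Lambda L^{3/4})$ copies of $\mathrm{Mult}_{8p}$. They contribute
\[
O(\Lambda L^{3/4})\cdot A\cdot80L\log(80L)=O\bigl(A\,m\,L^{3/4}\log L\bigr)\le\frac A4\,m\log m
\]
for $m_0$ large, independently of $A$. There are $3\cdot4\Lambda/r$ copies of $\mathrm{Mult}_w$. By \eqref{eq:w} and $\Lambda P\le23\Lambda L\le207m$ they contribute at most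
\[
\frac{12\Lambda}r\cdot A\cdot3Pr\cdot\frac2d\log m=\frac{72\Lambda P}dA\log m\le\frac{72\cdot207}{65536}A\,m\log m<\frac A4\,m\log m .
\]
This is where $d$ has to be large. Hence $S(m)\le(C_2+\frac A2)m\log m\le Am\log m$ if $A\ge2C_2$.

Since $m_0,C_1,C_2$ depend only on $d$, we may finally choose $\Delta\ge2C_1$ and $A\ge2C_2$, both also large enough for the finitely many $n<m_0$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}: the automaton}\label{sec:proof}

\begin{proof}[Proof of the upper bound in Theorem \ref{thm:main}]
For $m<m_0$ use any circuits and Lemma \ref{lem:plain}. Let $m\ge m_0$, and realize the stages of Section \ref{sec:stages} one after another, with the circuits $\mathrm{Mult}_{8p}$ and $\mathrm{Mult}_w$ of Proposition \ref{prop:circ} inside.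

Each stage except the final addition is realized by Lemma \ref{lem:pipe} with $\tau=\lceil\log m\rceil$. Constants fed as inputs are elements with constant functions. They are correct from time $1$ on, and there are $O(B(a+e))$ of them per stage. The first stage starts at $t_0=2$. Stage outputs are held forever, so each stage may start when the previous one has finished. A stage needs
\[
O\Bigl(\frac{BS}{\log m}+S+B(a+e)\Bigr)\ \text{elements and time}\ O(D+\log m).
\]

We check conditions \eqref{eq:req}, using the table of Section \ref{sec:stages}, Proposition \ref{prop:circ}, $\Lambda L\le9m$, $L=O(\log m)$, $r,t_i\le2m^{1/d}$ and $w=O(Lr)$. In particular $S(8p)=O(L\log L)$ and $S(w)=O(w\log w)=O(rL\log m)$. Running the batches for $a^\circ$ and $b^\circ$ together only doubles $B$.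
\begin{center}
\begin{tabular}{l|c|c|c|c}
stage & $S$ & $BS$ & $B(a+e)$ & $D$\\\hline
$\mathcal S_i,\mathcal A_i$ & $O(t_iL^{7/4}\log L)$ & $O(\Lambda L^{7/4}\log L)$ & $O(\Lambda L)$ & $O(\log m)$\\
scalar products & $O(L\log L)$ & $O(\Lambda L\log L)$ & $O(\Lambda L)$ & $O(\log m)$\\
FFT over $R$ & $O(t_irL\log m)$ & $O(\Lambda L\log m)$ & $O(\Lambda L)$ & $O(\log m)$\\
mult.\ in $R$ & $O(rL\log m)$ & $O(\Lambda L\log m)$ & $O(\Lambda L)$ & $O(\log m)$
\end{tabular}
\end{center}
The entries of the first column are $O(m)$, because $t_i$ and $r$ are at most $2m^{1/d}$. Those of the second are $O(m\log m)$; in the first row, $\Lambda L^{7/4}\log L=O(mL^{3/4}\log L)$. Those of the third are $O(m)$. So every stage uses $O(m)$ elements and time $O(\log m)$.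

The final addition is realized by Lemma \ref{lem:plain} with CSA and (BK), using $O(m)$ elements and time $O(\log m)$. The number of stages is $O(d)=O(1)$, and the clock costs $O(\log m)$ elements. Thus $N(A_m)=O(m)$, and the $2m+1$ output elements hold the product at all times $t\ge T_m=O(\log m)$. Together with the lower bounds proved in Section \ref{sec:intro}, this completes the proof of Theorem \ref{thm:main}.
\end{proof}

\section{Proof of Theorem \ref{thm:compl}}\label{sec:compl}

\begin{proof}[Proof of Theorem \ref{thm:compl}]
(i) Necessity is the lower bound of Theorem \ref{thm:main}. For sufficiency, the outputs of $A_m$ stay correct for all $t\ge T_m$, so its operating time may be declared to be $\max(T_m,\lceil\sigma(m)\rceil)\asymp\sigma(m)$. Adding $\lceil\nu(m)\rceil$ idle elements gives $N\asymp\nu(m)$.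

(ii) This is Proposition \ref{prop:circ}.

(iii) \emph{Upper bound.} Split the $m_1$-digit factor into $q=\lceil m_1/m_2\rceil$ blocks of $m_2$ digits, the last one padded with zeros (elements that are always $0$). Multiply each block by the other factor with its own copy of $A_{m_2}$, all copies reading the same input elements for the second factor. This uses $O(qm_2)=O(m_1)$ elements and time $O(\log m_2)$, and the outputs stay valid. The block products are less than $2^{2m_2}$ and belong at positions that are multiples of $m_2$. So those of the even-numbered blocks concatenate without overlap, and so do those of the odd-numbered blocks. Add the two resulting numbers with (BK) and Lemma \ref{lem:plain}, using $O(m_1)$ further elements and time $O(\log m_1)$.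

\emph{Lower bound.} There are $m_1+m_2$ input elements, so $N\ge m_1+m_2$. For $T$, note that $m_2$ may be as small as $2$, so the carries have to be exploited. Let $m_1\ge6$ and $h=\lfloor m_1/2\rfloor\ge3$. Take the second factor to be $3$ and the first to be $\sum_{i<h}4^i$. The product is $4^h-1$, whose digit $2h$ is $0$. Changing digit $2i+1$ of the first factor from $0$ to $1$, where $0\le i\le h-2$, adds $6\cdot4^i$ to the product. As $6\le6\cdot4^i\le6\cdot4^{h-2}<4^h$, the new product lies in $[4^h,2\cdot4^h)$, so its digit $2h$ is $1$. Hence digit $2h$ of the product depends on at least $h-1$ inputs, and $2^T\ge h-1\ge\frac{m_1-3}2\ge\frac{m_1}4$. Thus $T\ge\log m_1-2$.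
\end{proof}

\begin{thebibliography}{9}
\bibitem{hvdh} D.~Harvey and J.~van der Hoeven, \emph{Integer multiplication in time $O(n\log n)$}, Ann. of Math. 193 (2021).
\bibitem{ofman} Yu.~Ofman, note on the algorithmic complexity of discrete functions, 1962.
\bibitem{soviet} ``Soviet-Era Science, Translated Into English'', \texttt{https://f004.backblazeb2.com/\allowbreak file/\allowbreak chinaxiv/\allowbreak english\_pdfs/\allowbreak ru-196201.04697.pdf}
\end{thebibliography}

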